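
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}
\newtheorem{example}[theorem]{Example}
\numberwithin{equation}{section}

\title{Spectral synthesis on $G/K$ for compact subgroups $K$ that are not open}


\begin{abstract}
Let $K$ be a compact subgroup of a locally compact group $G$. It was conjectured that
spectral synthesis for the Fourier algebra $A(G/K)$ forces $K$ to be open and
$u\in\overline{uA(G/K)}$ for all $u\in A(G/K)$. We show that the second conclusion always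
holds and that the first can fail. The simplest counterexample is
$G=\mathbb Z_p\rtimes\mathbb Z_p^\times$ with $K=\mathbb Z_p^\times$. There $A(G/K)$ is an
algebra of functions on $\mathbb Z_p$ with a Besov-type norm, and an elementary estimate on
balls gives synthesis for every closed set. We prove a general criterion of this kind, a
corrected form of the conjecture that reduces synthesis for $A(G/K)$ to synthesis for
$A(H/K)$ with $H\supseteq K$ an open subgroup, a dichotomy for the pairs
$(\mathbb Z_p\rtimes K,K)$ with $K\le\mathbb Z_p^\times$ closed, and an exact norm formula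
that covers boundaries of rooted trees.
\end{abstract}

\section{The question and the answer}

Let $G$ be a locally compact group with left regular representation $\lambda$ on $L^2(G)$.
The Fourier algebra $A(G)$ consists of the functions
$x\mapsto\langle\lambda(x)F,g\rangle$ with $F,g\in L^2(G)$. The norm of $u\in A(G)$ is the
infimum of $\|F\|_2\|g\|_2$ over all such representations of $u$, and the product is
pointwise. For abelian $G$ this is the algebra of Fourier transforms of $L^1(\widehat G)$.

Let $K$ be a compact subgroup of $G$ with normalized Haar measure $dk$, and let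
$q:G\to G/K$ be the quotient map onto the space of left cosets. The Fourier algebra of $G/K$ is
\[
A(G/K)=\{u:G/K\to\mathbb C:\ u\circ q\in A(G)\},\qquad \|u\|_{A(G/K)}=\|u\circ q\|_{A(G)} .
\]
It is a regular semisimple commutative Banach algebra whose Gelfand space is $G/K$, where
$xK$ acts as the character $u\mapsto u(xK)$ (Forrest). For closed $E\subseteq G/K$ put
\begin{align*}
k(E)&=\{u\in A(G/K): u=0\text{ on }E\},\\
j(E)&=\{u\in A(G/K): u\text{ has compact support disjoint from }E\}.
\end{align*}
The set $E$ is a \emph{set of synthesis} if $\overline{j(E)}=k(E)$: every function that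
vanishes on $E$ is a limit of compactly supported functions that vanish near $E$.
\emph{Spectral synthesis holds for $A(G/K)$} if every closed $E\subseteq G/K$ is a set of
synthesis.

When should this happen? The subgroup $K$ is open exactly when $G/K$ is discrete. In that
case the topology offers no obstruction. If $u\in k(E)$ and $w\in A(G/K)$ has finite support,
then $uw\in j(E)$, so $E$ is a set of synthesis as soon as every $u\in k(E)$ is a limit of
such products. Finitely supported functions are dense in $A(G/K)$ when $K$ is open
(Lemma~\ref{lem:P}), so it suffices that $u\in\overline{uA(G/K)}$. This explains the first of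
two known results.
\begin{enumerate}
\item[(K1)] If $K$ is open in $G$ and $u\in\overline{uA(G/K)}$ for every $u\in A(G/K)$, then
spectral synthesis holds for $A(G/K)$.
\item[(K2)] If $G$ contains a nilpotent open subgroup and spectral synthesis holds for
$A(G/K)$, then $K$ is open in $G$.
\end{enumerate}
By (K2), synthesis fails for $A(\mathbb Z_p)$ (take $K=\{e\}$), and (K2) suggests that
nondiscreteness of $G/K$ is always fatal. The conjecture posed in \cite{Lecture} is the
converse of (K1): \emph{if spectral synthesis holds for $A(G/K)$, then $K$ is open in $G$ and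
$u\in\overline{uA(G/K)}$ for every $u\in A(G/K)$.} The conjecture is false.

\begin{theorem}\label{thm:B}
Let $p$ be a prime, let $G=\mathbb Z_p\rtimes\mathbb Z_p^\times$ with multiplication
$(a,s)(b,t)=(a+sb,st)$, and let $K=\{0\}\times\mathbb Z_p^\times$. Then spectral synthesis
holds for $A(G/K)$, and $K$ is not open in $G$.
\end{theorem}

Here is why this pair behaves differently from $\mathbb Z_p$ itself. In both cases the
underlying space is $\mathbb Z_p$, and only the algebra changes. For $f$ in the respective
algebra, with Fourier coefficients $\hat f(\chi)$, group the characters of $\mathbb Z_p$ by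
their order. Then
\[
\|f\|_{A(\mathbb Z_p)}=\sum_{n\ge0}\ \sum_{\operatorname{ord}\chi=p^n}|\hat f(\chi)|,
\qquad
\|f\|_{A(G/K)}=\sum_{n\ge0}d_n^{1/2}\Big(\sum_{\operatorname{ord}\chi=p^n}|\hat f(\chi)|^2\Big)^{1/2},
\]
where $d_n$ is the number of characters of order $p^n$; the second formula is proved in
Section~\ref{sec:exact} (Example~\ref{ex:Zp}). The group $\mathbb Z_p^\times$ permutes the
characters of order $p^n$ transitively and so binds them into one irreducible representation
of dimension $d_n$. Each $\ell^1$ block is thereby replaced by a weighted $\ell^2$ block,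
which is at least as large by Cauchy--Schwarz. A single character of order $p^n$ now costs
$d_n^{1/2}$ instead of $1$. The functions that remain have ``half a derivative in $L^2$'',
and this is enough smoothness to control a cutoff near $E$ (Section~\ref{sec:one}).

Section~\ref{sec:criterion} turns this into a criterion (Theorem~\ref{thm:A}).
Section~\ref{sec:padic} verifies it for $\mathbb Z_p\rtimes K$ with $K\le\mathbb Z_p^\times$
infinite and closed; for finite $K$ synthesis fails (Theorem~\ref{thm:D}).
Section~\ref{sec:survives} shows that the condition $u\in\overline{uA(G/K)}$ is always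
necessary and proves a corrected form of the conjecture (Theorem~\ref{thm:C}).
Section~\ref{sec:exact} gives the exact norm formula, with boundaries of trees and the
projective line over $\mathbb Q_p$ as examples.

\section{Facts about Fourier algebras}

We identify functions on $G/K$ with right $K$-invariant functions on $G$, and write
$\|\cdot\|_A$ for the norm of $A(G)$ and of $A(G/K)$. The following facts are standard; for
(F1) and (F3) see \cite{Eymard}, for (F2) see \cite{HR}, for (F4) see \cite{KaniuthBook}.

\medskip\noindent\textbf{(F1)} Always $\|u\|_\infty\le\|u\|_A$. Left and right translations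
are isometric on $A(G)$, and they depend continuously on the translating element for fixed
$u\in A(G)$. The map $u\mapsto\check u$, $\check u(x)=u(x^{-1})$, is isometric on $A(G)$. The
compactly supported elements are dense in $A(G)$. If $G$ is unimodular and $F,g\in L^2(G)$,
then $x\mapsto\int F(xy)g(y)\,dy$ is in $A(G)$ with norm at most $\|F\|_2\|g\|_2$, because it
is $x\mapsto\langle\lambda(x^{-1})F,\bar g\rangle$.

\medskip\noindent\textbf{(F2)} Let $G$ be compact with normalized Haar measure. For
$\pi\in\widehat G$ let $d_\pi=\dim\pi$ and $\hat u(\pi)=\int u(x)\pi(x)^*\,dx$. Let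
$E_\pi\subset L^2(G)$ be the span of the matrix coefficients of $\pi$, and $u_\pi$ the
orthogonal projection of $u$ to $E_\pi$; explicitly
$u_\pi(x)=d_\pi\operatorname{tr}(\hat u(\pi)\pi(x))$. Then $L^2(G)$ is the orthogonal sum of
the $E_\pi$, and for $u\in A(G)$
\[
\|u\|_A=\sum_\pi d_\pi\|\hat u(\pi)\|_1,\qquad \|u_\pi\|_2^2=d_\pi\|\hat u(\pi)\|_{HS}^2 ,
\]
with the trace norm and the Hilbert--Schmidt norm. Since $\|\cdot\|_1\ge\|\cdot\|_{HS}$,
\begin{equation}\label{eq:lower}
\|u\|_A\ \ge\ \sum_\pi d_\pi^{1/2}\|u_\pi\|_2 .
\end{equation}
The space $E_\pi$ is invariant under left and right translations. Under left translation it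
is the isotypic component of $L^2(G)$ for the conjugate representation $\bar\pi$: the left
translate by $g$ of $x\mapsto\langle\pi(x)\xi,\eta\rangle$ is
$x\mapsto\langle\pi(x)\xi,\pi(g)\eta\rangle$, which depends conjugate-linearly on $\eta$. So
every irreducible left-invariant subspace of $E_\pi$ has dimension $d_\pi$.

\medskip\noindent\textbf{(F3)} If $H$ is an open subgroup of $G$, then restriction
$A(G)\to A(H)$ is contractive, and extension by $0$ is an isometry $A(H)\to A(G)$.

\medskip\noindent\textbf{(F4)} Let $I$ be a closed ideal of a regular semisimple commutative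
Banach algebra, with hull $h(I)$, the set of characters vanishing on $I$. Then $I$ contains
$j(h(I))$, the set of elements whose Gelfand transform has compact support disjoint from
$h(I)$.

\begin{lemma}\label{lem:P}
For $w\in A(G)$ put $Pw(x)=\int_Kw(xk)\,dk$. Then $P$ is a contractive projection of $A(G)$
onto $A(G/K)$, and $P(uw)=uP(w)$ for $u\in A(G/K)$. Compactly supported functions are dense
in $A(G/K)$.
\end{lemma}

\begin{proof}
By (F1) the integral of right translates converges in $A(G)$ and has norm at most $\|w\|_A$;
since $\|\cdot\|_\infty\le\|\cdot\|_A$, its value at $x$ is $Pw(x)$. The function $Pw$ is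
right $K$-invariant, and $Pw=w$ if $w$ is. If $u$ is right $K$-invariant, it can be taken out
of the integral, so $P(uw)=uP(w)$. If $w$ has compact support $S$, then $Pw$ is supported in
the compact set $SK$, hence, as a function on $G/K$, in the compact set $q(S)$. As $P$ is
continuous and onto, density of the compactly supported functions passes from $A(G)$ to
$A(G/K)$.
\end{proof}

\section{The idea at one scale}\label{sec:one}

Let $X=\mathbb Z_p$ with normalized Haar measure. Call the cosets of $p^n\mathbb Z_p$ balls of
level $n$; there are $p^n$ of them, each of measure $p^{-n}$. Let $\mathcal E_nf$ be the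
function obtained by averaging $f$ over each ball of level $n$, and let $D_0=\mathcal E_0$ and
$D_n=\mathcal E_n-\mathcal E_{n-1}$ for $n\ge1$. We shall see that for the pair of
Theorem~\ref{thm:B} the norm of $A(G/K)$ is equivalent to $\sum_np^{n/2}\|D_nf\|_2$. Suppose
$f$ vanishes on a closed set $E$. The obvious way to approximate $f$ by functions vanishing
near $E$ is to remove from $f$ the part $g=f1_{E_N}$, where $E_N$ is the union of the
level-$N$ balls meeting $E$. The question is whether the norm of $g$ is small. The set $E$ is
arbitrary, so $E_N$ may consist of any number of balls.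

Consider the case where only one scale beyond $N$ is present: $f=\mathcal E_Nf+h$ with
$h=D_{N+1}f$. The fine part of $g$ is $D_{N+1}g=1_{E_N}h$, which is no larger than $h$ in
$L^2$. The danger lies in the coarse part $\mathcal E_Ng$: cutting off makes new jumps at the
scales up to $N$, of the size of the mean $m_B$ of $f$ over each ball $B\subset E_N$ of level
$N$. Since the weights $p^{n/2}$ grow geometrically, the contribution of these scales to the
norm of $g$ is at most a constant times $p^{N/2}\|\mathcal E_Ng\|_2$. To bound this, choose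
$x_B\in B\cap E$ for each $B$. From $0=f(x_B)=m_B+h(x_B)$ we get $m_B=-h(x_B)$, and since $h$
is constant on balls of measure $p^{-N-1}$,
\[
|m_B|^2=|h(x_B)|^2\le p^{N+1}\int_B|h|^2 .
\]
Summation over $B$ gives $p^N\|\mathcal E_Ng\|_2^2=\sum_B|m_B|^2\le p^{N+1}\|h\|_2^2$, that is,
\begin{equation}\label{eq:onescale}
p^{N/2}\|\mathcal E_Ng\|_2\ \le\ p^{(N+1)/2}\|h\|_2 .
\end{equation}
The number of balls has disappeared: the squares of the local $L^2$ norms over the balls add
up. The weight $p^{n/2}$ is exactly the price of evaluating a level-$n$ function at one point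
of each ball, so the right side of \eqref{eq:onescale} is the tail of the norm of $f$.

For instance, let $p=2$, $N=1$, and let $f$ depend on $x$ mod $4$, with values
$f_0,f_1,f_2,f_3$. The balls of level $1$ are the even and the odd numbers. If
$E=\{x:x\equiv0,1\bmod 4\}$, then $E_1$ is all of $\mathbb Z_2$, and $f=0$ on $E$ means
$f_0=f_1=0$. The means are $m_0=f_2/2$ and $m_1=f_3/2$, and $h$ takes the values
$-m_0,-m_1,m_0,m_1$. So $|m_0|^2+|m_1|^2=2\|h\|_2^2$, within the bound $4\|h\|_2^2$.

Two things are missing for a proof: to handle all scales at once, and to show that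
$\sum_np^{n/2}\|D_nf\|_2$ is indeed the norm of $A(G/K)$ up to constants. The first does not
need the arithmetic of $\mathbb Z_p$, and the second needs only a lower bound for the
dimensions of certain representations. So we pass to general groups.

\section{A criterion for synthesis}\label{sec:criterion}

\subsection{Balls and differences}

\noindent\textbf{Setting (S).} $G$ is a compact group with open subgroups
$G=H_0\supsetneq H_1\supsetneq H_2\supsetneq\cdots$, and $K=\bigcap_nH_n$, $X=G/K$,
$N_n=[G:H_n]$.

\medskip
So $N_{n+1}\ge2N_n$. As $[G:K]$ is infinite and $G$ is compact, $K$ is \emph{not open}. The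
\emph{balls of level $n$} are the sets $xH_n/K\subset X$. They are clopen, there are $N_n$ of
them, they partition $X$, each has measure $1/N_n$ for the invariant probability measure of
$X$, and two balls of any levels are nested or disjoint. The balls form a base of the
topology: if $W\subset X$ is open and $xK\in W$, then the decreasing compact sets
$xH_n\setminus q^{-1}(W)$ have intersection $xK\setminus q^{-1}(W)=\emptyset$, so one of them
is empty.

Let $\mathcal E_n$ be averaging over the balls of level $n$, that is, averaging under right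
translation by $H_n$. It is an orthogonal projection on $L^2(X)$ of rank $N_n$ and commutes
with left translations. Put
\[
D_0=\mathcal E_0,\qquad D_n=\mathcal E_n-\mathcal E_{n-1}\ (n\ge1),\qquad V_n=D_nL^2(X).
\]
Since $\mathcal E_n\mathcal E_m=\mathcal E_{\min(n,m)}$, the spaces $V_n$ are mutually
orthogonal and invariant under left translation, and $\dim V_n\le N_n$. If $f\in C(X)$, then
$\mathcal E_nf\to f$ uniformly: given $\varepsilon>0$, finitely many balls on which $f$
oscillates by less than $\varepsilon$ cover $X$, and every ball of sufficiently high level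
lies in one of them. Hence, for every $N$,
\begin{equation}\label{eq:telescope}
f=\mathcal E_Nf+\sum_{n>N}D_nf\qquad\text{uniformly on }X .
\end{equation}
Finally put
\[
\|f\|_b=\sum_{n\ge0}N_n^{1/2}\|D_nf\|_2\in[0,\infty].
\]

\subsection{Comparison of norms}

The bound $\|f\|_A\le\|f\|_b$ holds for every pair in setting (S). The reverse bound, even up
to a constant, does not: for $G=\mathbb Z_p$, $H_n=p^n\mathbb Z_p$, $K=\{0\}$, a character of
order $p^n$ has $A$-norm $1$ but $b$-norm $p^{n/2}$. In view of \eqref{eq:lower}, what we need
is that the irreducible representations occurring in $V_n$ have dimension comparable to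
$N_n$; they cannot have larger dimension, since $\dim V_n\le N_n$. So we introduce, for
$0<c\le1$:

\medskip\noindent\textbf{Condition $(\mathrm D_c)$.} For every $n$, every irreducible
subrepresentation of the left-translation representation of $G$ on $V_n$ has dimension at
least $cN_n$.

\begin{proposition}\label{prop:norms}
In setting \textup{(S)}:
\begin{enumerate}
\item[\textup{(i)}] If $f\in C(X)$ and $\|f\|_b<\infty$, then $f\in A(G/K)$ and
$\|f\|_A\le\|f\|_b$.
\item[\textup{(ii)}] Under $(\mathrm D_c)$, $\|f\|_b\le C\|f\|_A$ for all $f\in A(G/K)$, with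
$C=c^{-1/2}(1+\log_2(1/c))$.
\end{enumerate}
\end{proposition}

\begin{proof}
(i) Let $h\in V_n$. As a function on $G$, $h$ is right $H_n$-invariant, so
\[
h(x)=\int_Gh(xy)\,N_n1_{H_n}(y)\,dy .
\]
By (F1), $\|h\|_A\le\|h\|_2\,\|N_n1_{H_n}\|_2=N_n^{1/2}\|h\|_2$. Hence $\sum_nD_nf$ converges
absolutely in $A(G/K)$, with norm at most $\|f\|_b$. By \eqref{eq:telescope} it converges
uniformly to $f$, and $\|\cdot\|_\infty\le\|\cdot\|_A$, so its sum in $A(G/K)$ is $f$.

(ii) Since $E_\pi$ is invariant under all translations, $u\mapsto u_\pi$ commutes with right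
translations, hence with $\mathcal E_n$ and $D_n$, and preserves right $K$-invariance. So
$D_nf_\pi\in V_n\cap E_\pi$, and $D_nf_\pi=0$ unless $V_n\cap E_\pi\ne0$.

Suppose $V_n\cap E_\pi\ne0$. This left-invariant space contains an irreducible subspace, whose
dimension is $d_\pi$ by (F2). By $(\mathrm D_c)$,
\begin{equation}\label{eq:dpi}
cN_n\le d_\pi\le\dim V_n\le N_n .
\end{equation}
So if $n<m$ are two indices with $V_n\cap E_\pi\ne0\ne V_m\cap E_\pi$, then
$cN_m\le d_\pi\le N_n$ and $2^{m-n}\le N_m/N_n\le1/c$. Thus for each $\pi$ at most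
$M=1+\log_2(1/c)$ indices $n$ satisfy $V_n\cap E_\pi\ne0$. As $D_nf=\sum_\pi D_nf_\pi$ in
$L^2$, we get from \eqref{eq:dpi} and \eqref{eq:lower}
\[
\|f\|_b\le\sum_\pi\ \sum_{n:\,V_n\cap E_\pi\ne0}N_n^{1/2}\|D_nf_\pi\|_2
\le\sum_\pi M\,(d_\pi/c)^{1/2}\|f_\pi\|_2\le Mc^{-1/2}\|f\|_A .\qedhere
\]
\end{proof}

\subsection{The cutoff near $E$}

\begin{theorem}\label{thm:A}
In setting \textup{(S)} assume $(\mathrm D_c)$ for some $0<c\le1$. Let $E\subseteq X$ be
closed and let $E_N$ be the union of the level-$N$ balls meeting $E$. For $f\in k(E)$ put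
$\tau_N(f)=\sum_{n>N}N_n^{1/2}\|D_nf\|_2$. Then $f1_{X\setminus E_N}\in j(E)$ and
\[
\|f-f1_{X\setminus E_N}\|_A\le(3+\sqrt2)\,\tau_N(f)\longrightarrow0\qquad(N\to\infty).
\]
Consequently spectral synthesis holds for $A(G/K)$, although $K$ is not open. Moreover
$(1_{X\setminus E_N})_N$ is a sequential approximate identity for $k(E)$ consisting of
idempotents in $j(E)$.
\end{theorem}

\begin{proof}
As in Section~\ref{sec:one}, we bound the removed part $g=f1_{E_N}$ separately at the scales
beyond $N$ and at the scales up to $N$. Let $f\in k(E)$. By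
Proposition~\ref{prop:norms}(ii), $\|f\|_b<\infty$, so $\tau_N(f)\to0$; this is the only use
of $(\mathrm D_c)$. The set $E_N$ is clopen, so $g$ is continuous.

\emph{Fine scales, $n>N$.} The function $1_{E_N}$ is constant on balls of level $N$, hence on
balls of levels $n$ and $n-1$. So multiplication by $1_{E_N}$ commutes with $\mathcal E_n$ and
$\mathcal E_{n-1}$. Thus $D_ng=1_{E_N}D_nf$, and
\[
\sum_{n>N}N_n^{1/2}\|D_ng\|_2\le\tau_N(f).
\]

\emph{Coarse scales, $n\le N$.} Here $D_ng=D_n\mathcal E_Ng$, so
$\|D_ng\|_2\le\|\mathcal E_Ng\|_2$. Since $N_{N-j}\le2^{-j}N_N$ for $0\le j\le N$,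
\begin{equation}\label{eq:coarse}
\sum_{n\le N}N_n^{1/2}\|D_ng\|_2\le N_N^{1/2}\sum_{j\ge0}2^{-j/2}\,\|\mathcal E_Ng\|_2
=(2+\sqrt2)\,N_N^{1/2}\|\mathcal E_Ng\|_2 .
\end{equation}
The function $\mathcal E_Ng$ equals $\mathcal E_Nf$ on the level-$N$ balls that meet $E$ and
$0$ on the others. Let $B$ be a level-$N$ ball meeting $E$, and let $x_B\in B\cap E$. By
\eqref{eq:telescope}, $0=f(x_B)=\mathcal E_Nf(x_B)+\sum_{n>N}D_nf(x_B)$, so the constant value
of $\mathcal E_Nf$ on $B$ satisfies
\[
\bigl|\mathcal E_Nf|_B\bigr|\le\sum_{n>N}a_{n,B},\qquad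
a_{n,B}=\sup_B|D_nf|\le N_n^{1/2}\|1_BD_nf\|_2 .
\]
The last inequality holds because $D_nf$ is constant on balls of level $n$, which subdivide
$B$ and have measure $1/N_n$. Minkowski's inequality in $\ell^2$, with sums over the level-$N$
balls $B$ that meet $E$, gives
\begin{align*}
N_N^{1/2}\|\mathcal E_Ng\|_2=\Big(\sum_B\bigl|\mathcal E_Nf|_B\bigr|^2\Big)^{1/2}
&\le\sum_{n>N}\Big(\sum_Ba_{n,B}^2\Big)^{1/2}\\
&\le\sum_{n>N}N_n^{1/2}\Big(\sum_B\|1_BD_nf\|_2^2\Big)^{1/2}\le\tau_N(f).
\end{align*}
This is \eqref{eq:onescale} for all scales at once.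

Altogether $\|g\|_b\le(3+\sqrt2)\tau_N(f)<\infty$. By Proposition~\ref{prop:norms}(i),
$g\in A(G/K)$ and $\|g\|_A\le(3+\sqrt2)\tau_N(f)$. So $f1_{X\setminus E_N}=f-g\in A(G/K)$. Its
support lies in the compact clopen set $X\setminus E_N$, which is disjoint from $E$, so
$f1_{X\setminus E_N}\in j(E)$. As $k(E)$ is closed and contains $j(E)$, it follows that
$\overline{j(E)}=k(E)$. Finally, $D_n1_{X\setminus E_N}=0$ for $n>N$, so
$\|1_{X\setminus E_N}\|_b$ is a finite sum, and $1_{X\setminus E_N}\in j(E)$ by
Proposition~\ref{prop:norms}(i).
\end{proof}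

Condition $(\mathrm D_c)$ cannot be dropped: $G=\mathbb Z_p$ with $H_n=p^n\mathbb Z_p$ is in
setting (S), and synthesis fails there by (K2).

\section{The groups $\mathbb Z_p\rtimes K$}\label{sec:padic}

Let $K$ be a closed subgroup of $\mathbb Z_p^\times$ and $G=\mathbb Z_p\rtimes K$ with
$(a,s)(b,t)=(a+sb,st)$. We regard $K$ as the subgroup $\{0\}\times K$. Then
$G/K=\mathbb Z_p$ via $(a,s)K\mapsto a$, with the action $(a,s)\cdot x=a+sx$ and Haar measure as
invariant measure. To apply the criterion we must show that the $G$-invariant subspaces of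
each $V_n$ are large. They are spanned by characters, and $K$ moves the characters around.

\begin{lemma}\label{lem:orbits}
With $H_n=p^n\mathbb Z_p\rtimes K$, setting \textup{(S)} holds and $N_n=p^n$. The space $V_0$
consists of the constants. For $n\ge1$ every nonzero $G$-invariant subspace of $V_n$ has
dimension at least $|K_n|$, where $K_n$ is the image of $K$ in $(\mathbb Z/p^n)^\times$.
\end{lemma}

\begin{proof}
The group $G$ is compact, the $H_n$ are open subgroups of index $p^n$, strictly decreasing,
with $H_0=G$ and $\bigcap_nH_n=K$. The balls of level $n$ are the cosets of $p^n\mathbb Z_p$.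
So $\mathcal E_nL^2(X)$ is the space of functions on $\mathbb Z/p^n$, spanned by the
characters of $\mathbb Z_p$ of order dividing $p^n$. Hence $V_0=\mathbb C1$, and for $n\ge1$
the space $V_n$ is spanned by the characters of exact order $p^n$,
\[
\chi_c(x)=e^{2\pi icx/p^n},\qquad c\in(\mathbb Z/p^n)^\times ,
\]
where $x$ is taken mod $p^n$. Let $0\ne W\subset V_n$ be $G$-invariant. Translations by
$\mathbb Z_p$ act on the lines $\mathbb C\chi_c$ by pairwise different characters, so $W$ is
spanned by the $\chi_c$ that it contains. An element $(0,s)$ sends $\chi_c$ to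
$x\mapsto\chi_c(s^{-1}x)=\chi_{s^{-1}c}(x)$. So $W$ contains with $\chi_c$ all $\chi_{tc}$,
$t\in K_n$, and these are $|K_n|$ different characters.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $K=\mathbb Z_p^\times$. Then $|K_n|=p^n-p^{n-1}\ge\frac12N_n$ for $n\ge1$, and
$\dim V_0=1=N_0$. By Lemma~\ref{lem:orbits}, setting (S) and $(\mathrm D_{1/2})$ hold. So
Theorem~\ref{thm:A} applies, and $K$ is not open.
\end{proof}

In this case $|K_n|=\dim V_n$ for $n\ge1$, so each $V_n$ is irreducible. There is no conflict
with (K2). Every open subgroup of $G=\mathbb Z_p\rtimes\mathbb Z_p^\times$ contains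
$p^m\mathbb Z_p\rtimes(1+p^m\mathbb Z_p)$ for some $m\ge1$, and this group is not nilpotent:
the commutator of $(0,s)$ and $(b,1)$ is $((s-1)b,1)$, so with $s=1+p^m$ and $b=p^m$ the
$r$-fold iterated commutator with $(0,s)$ is $(p^{mr}b,1)\ne e$ for every $r$.

How much of $\mathbb Z_p^\times$ is needed? It turns out that any infinite closed subgroup
suffices, and that no finite one does.

\begin{theorem}\label{thm:D}
Let $K$ be a closed subgroup of $\mathbb Z_p^\times$ and $G=\mathbb Z_p\rtimes K$, so that
$G/K=\mathbb Z_p$. Spectral synthesis holds for $A(G/K)$ if and only if $K$ is infinite.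
\textup{(}$K$ is never open in $G$.\textup{)}
\end{theorem}

\begin{proof}
By Lemma~\ref{lem:orbits} we are in setting (S), so $K$ is not open. If $K$ is finite, then
$\mathbb Z_p\times\{1\}$ is an open abelian subgroup of $G$, and synthesis fails by (K2).

Let $K$ be infinite. Since $1+p^2\mathbb Z_p$ has finite index in $\mathbb Z_p^\times$, the
group $K\cap(1+p^2\mathbb Z_p)$ has finite index in $K$. So it is an infinite closed subgroup
of $1+p^2\mathbb Z_p$, which is isomorphic to $\mathbb Z_p$ by the $p$-adic logarithm. Nonzero
closed subgroups of $\mathbb Z_p$ are open. Hence $K\supset1+p^m\mathbb Z_p$ for some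
$m\ge1$. If $n\ge m$, then $K_n$ contains $(1+p^m\mathbb Z_p)/(1+p^n\mathbb Z_p)$, so
$|K_n|\ge p^{n-m}=p^{-m}N_n$. If $1\le n<m$, this bound is trivial, and so is
$\dim V_0=1\ge p^{-m}N_0$. By Lemma~\ref{lem:orbits}, $(\mathrm D_c)$ holds with $c=p^{-m}$,
and Theorem~\ref{thm:A} applies.
\end{proof}

\section{What survives of the conjecture}\label{sec:survives}

The condition $u\in\overline{uA(G/K)}$ is necessary in general. Moreover (K1) and its converse
for open $K$ are the case $H=K$ of an equivalence in which $K$ itself need not be open.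

\begin{theorem}\label{thm:C}
Let $G$ be a locally compact group and $K$ a compact subgroup.
\begin{enumerate}
\item[\textup{(a)}] If spectral synthesis holds for $A(G/K)$, then $u\in\overline{uA(G/K)}$
for all $u\in A(G/K)$.
\item[\textup{(b)}] Let $H\supseteq K$ be an open subgroup of $G$. Spectral synthesis holds for
$A(G/K)$ if and only if it holds for $A(H/K)$ and $u\in\overline{uA(G/K)}$ for all
$u\in A(G/K)$.
\end{enumerate}
\end{theorem}

\begin{proof}
(a) Let $I=\overline{uA(G/K)}$, a closed ideal. Its hull is $Z(u)=\{x:u(x)=0\}$: elements of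
$I$ vanish on $Z(u)$, and if $u(x)\ne0$, then $(uv)(x)\ne0$ for any $v\in A(G/K)$ with
$v(x)\ne0$. By (F4), $I\supseteq j(Z(u))$. As $Z(u)$ is a set of synthesis,
$u\in k(Z(u))=\overline{j(Z(u))}\subseteq I$.

(b) \emph{Preliminaries.} By (F3), $u\mapsto1_Hu$ (restrict to $H$, then extend by $0$) is a
contraction of $A(G)$. Conjugating with left translations, we see that $u\mapsto1_{xH}u$ is a
contraction for every $x\in G$. Since $K\subseteq H$, it preserves right $K$-invariance. In
particular extension by $0$ identifies $A(H/K)$ isometrically with $1_{H/K}A(G/K)$. Note that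
$H/K$ is clopen in $G/K$.

($\Rightarrow$) The second condition is (a). Let $E\subseteq H/K$ be closed; then $E$ is closed
in $G/K$. If $u\in A(H/K)$ vanishes on $E$, its extension by $0$ lies in
$k(E)\subseteq A(G/K)$, hence is a limit of functions $v_i\in j(E)\subseteq A(G/K)$. The
restrictions $v_i|_{H/K}$ have compact support disjoint from $E$ and converge to $u$ in
$A(H/K)$.

($\Leftarrow$) The second condition cuts a function down to finitely many cosets of $H$, and
on each of them we use synthesis for $A(H/K)$. Let $E\subseteq G/K$ be closed, $u\in k(E)$ and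
$\varepsilon>0$. Choose $v\in A(G/K)$ with $\|u-uv\|_A<\varepsilon$ and, by Lemma~\ref{lem:P},
a compactly supported $w\in A(G/K)$ with $\|v-w\|_A<\varepsilon/(1+\|u\|_A)$. Then
$\|u-uw\|_A<2\varepsilon$. The support of $uw$ is covered by finitely many disjoint open sets
$x_iH/K$, so
\[
uw=\sum_i1_{x_iH/K}\,uw .
\]
The function $y\mapsto(1_{x_iH/K}uw)(x_iy)$ lies in $A(H/K)$ and vanishes on the closed set
$x_i^{-1}E\cap H/K$. So it can be approximated in $A(H/K)$ by functions with compact support
disjoint from that set. Extended by $0$, these have support in $H/K$ disjoint from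
$x_i^{-1}E$; translated back by $x_i$, they lie in $j(E)$. Adding over $i$, we approximate $uw$
by elements of $j(E)$. As $\varepsilon$ was arbitrary, $u\in\overline{j(E)}$.
\end{proof}

\begin{remark}
For open $K$ we may take $H=K$. Then $A(H/K)=\mathbb C$, for which synthesis is trivial. So for
open $K$, synthesis holds for $A(G/K)$ if and only if $u\in\overline{uA(G/K)}$ for all
$u\in A(G/K)$.
\end{remark}

\begin{example}[a noncompact counterexample]
Let $G=\mathbb Q_p\rtimes\mathbb Z_p^\times$, $K=\mathbb Z_p^\times$ and
$H=\mathbb Z_p\rtimes\mathbb Z_p^\times$, an open subgroup. Synthesis holds for $A(H/K)$ by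
Theorem~\ref{thm:B}. The group $G$ is solvable, hence amenable, so $A(G)$ has a bounded
approximate identity $(e_\alpha)$ (Leptin). With $P$ as in Lemma~\ref{lem:P},
\[
\|u\,Pe_\alpha-u\|_A=\|P(ue_\alpha-u)\|_A\le\|ue_\alpha-u\|_A\to0\qquad(u\in A(G/K)),
\]
so $u\in\overline{uA(G/K)}$. By Theorem~\ref{thm:C}(b), spectral synthesis holds for $A(G/K)$.
Here $G/K=\mathbb Q_p$, and $K$ is not open in $G$, since it is not open in $H$.
\end{example}

\section{An exact norm, and boundaries of rooted trees}\label{sec:exact}

In setting (S) the group $H_n$ always has at least $n+1$ orbits on $G/H_n$: the base point and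
the sets $(H_{j-1}/H_n)\setminus(H_j/H_n)$, $1\le j\le n$, are nonempty, disjoint and
$H_n$-invariant. When there are no further orbits, that is, when $H_n$ acts transitively on
each of these ``spheres'', the comparison of norms becomes an equality for suitable weights.
The reason is that each $V_n$ is then irreducible and the operators $\hat f(\pi)$ have rank at
most $1$, so that trace norm and Hilbert--Schmidt norm agree.

\begin{theorem}\label{thm:E}
In setting \textup{(S)} suppose that, for every $n$, $H_n$ has exactly $n+1$ orbits on
$G/H_n$. Then each $V_n$ is irreducible, the $V_n$ are pairwise inequivalent, and with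
$d_n=\dim V_n$, so that $d_0=1$ and $d_n=N_n-N_{n-1}$ for $n\ge1$,
\[
A(G/K)=\Big\{f\in C(X):\ \sum_nd_n^{1/2}\|D_nf\|_2<\infty\Big\},\qquad
\|f\|_A=\sum_nd_n^{1/2}\|D_nf\|_2 .
\]
Spectral synthesis holds for $A(G/K)$, and $K$ is not open.
\end{theorem}

\begin{proof}
\emph{Irreducibility.} An operator on $\ell^2(G/H_n)$ commutes with $G$ exactly when its matrix
is constant on the $G$-orbits in $G/H_n\times G/H_n$, and these orbits correspond to the
$H_n$-orbits on $G/H_n$. So the commutant of $G$ has dimension $n+1$. If the irreducible
constituents of $\ell^2(G/H_n)$ occur with multiplicities $m_i$, this dimension is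
$\sum_im_i^2$. On the other hand $\ell^2(G/H_n)\cong\mathcal E_nL^2(X)=V_0\oplus\dots\oplus V_n$
with $n+1$ nonzero invariant summands, so
\[
n+1=\sum_im_i^2\ge\sum_im_i\ge n+1 .
\]
Equality on the right says that each of $V_0,\dots,V_n$ is irreducible; equality on the left
says that all $m_i=1$, so they are pairwise inequivalent. Since $N_n\ge2N_{n-1}$, we have
$d_n\ge N_n/2$ for all $n$. So $(\mathrm D_{1/2})$ holds, and Theorem~\ref{thm:A} gives
synthesis.

\emph{The norm.} By \eqref{eq:telescope} and the density of $C(X)$ in $L^2(X)$, the space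
$L^2(X)$ is the orthogonal sum of the spaces $V_n$, which are irreducible and pairwise
inequivalent. By (F2), $E_\pi\cap L^2(X)$ is the $\bar\pi$-isotypic component of $L^2(X)$. So
each $V_n$ equals $E_\pi\cap L^2(X)$ for exactly one $\pi$, then $d_\pi=d_n$, and for all other
$\pi$ this intersection is $0$. Consequently, for $f\in L^2(X)$, $f_\pi=D_nf$ if
$E_\pi\cap L^2(X)=V_n$, and $f_\pi=0$ if $E_\pi\cap L^2(X)=0$.

Let $\pi^K$ be the space of $K$-fixed vectors of $\pi$. A function
$x\mapsto\operatorname{tr}(T\pi(x))$ in $E_\pi$ is right $K$-invariant exactly when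
$\pi(k)T=T$ for all $k\in K$, that is, when $T$ has range in $\pi^K$. Hence
$\dim(E_\pi\cap L^2(X))=d_\pi\dim\pi^K$, so $\dim\pi^K=1$ if this intersection is some $V_n$,
and $\pi^K=0$ otherwise. For right $K$-invariant $f$ we apply this to
$f_\pi(x)=d_\pi\operatorname{tr}(\hat f(\pi)\pi(x))$: the range of $\hat f(\pi)$ lies in
$\pi^K$. So $\hat f(\pi)$ has rank at most $1$, and
$\|\hat f(\pi)\|_1=\|\hat f(\pi)\|_{HS}$. By (F2), for $f\in A(G/K)$,
\[
\|f\|_A=\sum_\pi d_\pi\|\hat f(\pi)\|_{HS}=\sum_\pi d_\pi^{1/2}\|f_\pi\|_2
=\sum_nd_n^{1/2}\|D_nf\|_2 .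
\]
Conversely, if $f\in C(X)$ and this last sum is finite, then
$\|f\|_b\le\sqrt2\sum_nd_n^{1/2}\|D_nf\|_2<\infty$ because $N_n\le2d_n$, so $f\in A(G/K)$ by
Proposition~\ref{prop:norms}(i).
\end{proof}

\begin{example}\label{ex:Zp}
For $G=\mathbb Z_p\rtimes\mathbb Z_p^\times$ and $H_n=p^n\mathbb Z_p\rtimes\mathbb Z_p^\times$
the orbits of $H_n$ on $G/H_n=\mathbb Z/p^n$ are those of multiplication by units: $\{0\}$ and
the sets of elements of exact $p$-adic valuation $j$, $0\le j<n$. These are $n+1$ orbits. Since
$V_n$ is spanned by the characters of order $p^n$, which are orthonormal, the theorem gives the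
formula for $\|f\|_{A(G/K)}$ in the introduction.
\end{example}

\begin{example}[boundaries of trees]
Let $T$ be an infinite spherically homogeneous rooted tree: all vertices of a given level have
the same finite number, at least $2$, of children, and this number may vary with the level in
any way. Let $G=\operatorname{Aut}(T)$, fix a ray with vertices $v_0,v_1,v_2,\dots$ starting at
the root, and let $H_n$ be the stabilizer of $v_n$. Then $G$ is compact and acts transitively
on each level, so $G/H_n$ is the set of vertices of level $n$, and the $H_n$ strictly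
decrease. Their intersection $K$ is the stabilizer of the ray. By compactness $G$ is also
transitive on the rays from the root, so $G/K=\partial T$.

Let $w,w'\ne v_n$ be level-$n$ vertices at the same distance from $v_n$. Then the paths from
the root to $w$ and to $w'$ leave the path to $v_n$ at the same vertex $v_j$, $j<n$, through
children of $v_j$ different from $v_{j+1}$. The subtrees at these children are isomorphic, and
their automorphism groups are transitive on levels. So some automorphism of $T$ moves only
descendants of $v_j$ through children other than $v_{j+1}$ and takes $w$ to $w'$; it fixes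
$v_n$. Hence $H_n$ has exactly $n+1$ orbits, one for $v_n$ itself and one for each
$j=0,\dots,n-1$. Theorem~\ref{thm:E} applies.
\end{example}

\begin{example}[the projective line]
Let $G=GL_2(\mathbb Z_p)$, let $K$ be the subgroup of upper triangular matrices, and
\[
H_n=\Big\{\begin{pmatrix}a&b\\c&d\end{pmatrix}\in G:\ c\in p^n\mathbb Z_p\Big\}.
\]
The group $H_n$ is the stabilizer of $[1:0]$ in $\mathbb P^1(\mathbb Z/p^n)$, on which $G$ acts
transitively. So $G/H_n=\mathbb P^1(\mathbb Z/p^n)$, $\bigcap_nH_n=K$, and
$G/K=\mathbb P^1(\mathbb Q_p)$. The $H_n$ strictly decrease, since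
$\left(\begin{smallmatrix}1&0\\p^n&1\end{smallmatrix}\right)\in H_n\setminus H_{n+1}$ for
all $n\ge0$.

The points of $\mathbb P^1(\mathbb Q_p)$ are $[x:1]$ with $x\in\mathbb Z_p$ and $[1:y]$ with
$y\in p\mathbb Z_p$. The matrix
$\left(\begin{smallmatrix}a&b\\0&d\end{smallmatrix}\right)\in K$ sends $[x:1]$ to
$[(ax+b)/d:1]$, so $K$ is transitive on the points of the first kind. With $b=0$ it sends
$[1:y]$ to $[1:dy/a]$, so $K$ is transitive on $\{[1:y]:|y|=p^{-j}\}$ for each $j\ge1$. Modulo
$p^n$ all points $[1:y]$ with $|y|\le p^{-n}$ become the base point. Thus $K$, and a fortiori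
$H_n\supseteq K$, has at most $1+(n-1)+1=n+1$ orbits on $\mathbb P^1(\mathbb Z/p^n)$ for
$n\ge1$, hence $H_n$ has exactly $n+1$; for $n=0$ there is one point. Theorem~\ref{thm:E}
applies.
\end{example}

\begin{thebibliography}{9}

\bibitem{Eymard} Eymard, 1964.

\bibitem{HR} Hewitt--Ross II, \S 34.

\bibitem{KaniuthBook} Kaniuth, \emph{A Course in Commutative Banach Algebras}, Section 5.1.

\bibitem{Lecture} ``Spectral Synthesis and Ideal Theory Lecture 3'',
\url{https://fieldsinstitute.ca/programs/scientific/13-14/harmonicanalysis/operatoralg/slides/Kaniuth3.pdf}.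

\end{thebibliography}

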